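# Prime spectrum minimal groups are generated by two conjugate elements

## Theorems A, B and C

All groups are finite. We write $x^h=h^{-1}xh$, maps act on the right, and products are read from left to right. For a group $G$, let $\pi(G)$ be the set of primes dividing $|G|$. A group $G$ is **prime spectrum minimal**, abbreviated psm, if $\pi(H)\ne\pi(G)$ for every proper subgroup $H$ of $G$.

**Theorem A.** Every psm group $G$ is generated by two conjugate elements: there are $x,h\in G$ with $G=\langle x,x^h\rangle$.

The two conjugate elements are allowed to coincide. The statement was posed as a conjecture to be proved or disproved; it is true. The proof below uses the classification of finite simple groups, through published results that are quoted with precise statements. Theorem A will come out of a lifting theorem that needs the prime spectrum condition only for certain subgroups.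

**Theorem B.** Let $N\trianglelefteq G$ be such that

* (i) if $H\le G$, $HN=G$ and $\pi(H)=\pi(G)$, then $H=G$;
* (ii) if $K/J$ is a chief factor of $G$ with $J<K\le N$ and $K/J$ is nonabelian simple, then $G/(K\,C_G(K/J))$ is cyclic, where $C_G(K/J)$ is the kernel of the action of $G$ on $K/J$ by conjugation.

If $a,g\in G$ satisfy $G=\langle a,a^g\rangle N$, then there are $x\in aN$ and $h\in gN$ with $G=\langle x,x^h\rangle$.

**Theorem C.** Let $G$ be psm. Then (i) and (ii) hold for every $N\trianglelefteq G$. Hence for every $N\trianglelefteq G$, every generating pair $(\bar a,\bar a^{\bar g})$ of $G/N$ lifts to a generating pair $(x,x^h)$ of $G$ with $x\in aN$, $h\in gN$. In particular $G/G'$ is cyclic of squarefree order, and a coset $cG'$ contains an element $x$ with $G=\langle x,x^t\rangle$ for some $t\in G$ if and only if $cG'$ generates $G/G'$; in that case $t$ can be taken in $G'$.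

Theorem A is the case $N=G$, $a=g=1$ of Theorem C: the trivial group $G/G$ is generated by the pair $(1,1)$, and this pair lifts.

Hypothesis (i) of Theorem B cannot be dropped. Take $G=C_p\times C_p$ and let $N$ be a direct factor of order $p$. Then (ii) holds vacuously, and $G/N$ is cyclic, so $G=\langle a,a\rangle N$ for a suitable $a$. But conjugate elements of an abelian group are equal, so a group generated by two of them is cyclic, and $G$ is not. What fails is (i): a complement $H$ to $N$ satisfies $HN=G$ and $\pi(H)=\{p\}=\pi(G)$, yet $H\ne G$.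

## Small psm groups, checked by hand

*Abelian groups.* Let $G$ be abelian and psm. Choose one subgroup of order $p$ for each $p\in\pi(G)$. Their product is a subgroup with the same primes as $G$, so it is $G$. Hence $G$ is cyclic of squarefree order, generated by one element $x$, and $G=\langle x,x\rangle$. Conversely, a cyclic group of squarefree order is psm, because a proper subgroup has lost a prime. Likewise a $p$-group is psm only if it is trivial or of order $p$; so $Q_8$ is not psm.

*The groups $S_3$, $A_4$, $S_4$.* Proper subgroups of $S_3$ have order $1,2,3$, so $S_3$ is psm, and $S_3=\langle(1\,2),(2\,3)\rangle$. Since $A_4$ has no subgroup of order $6$, its proper subgroups have orders $1,2,3,4$, and $A_4$ is psm. With $x=(1\,2\,3)$ and $h=(1\,2)(3\,4)$ we get $x^h=(2\,1\,4)=(1\,4\,2)$. The group $\langle x,x^h\rangle$ contains two different subgroups of order $3$, so it is $A_4$. On the other hand $S_4$ is not psm, because $\pi(S_3)=\{2,3\}=\pi(S_4)$.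

*The group $A_5$.* A subgroup whose order is divisible by $2,3,5$ has order $30$ or $60$. Order $30$ would mean index $2$, hence a normal subgroup of a simple group. So $A_5$ is psm. Let $x=(1\,2\,3\,4\,5)$ and $h=(1\,2\,3)$; then $x^h=(2\,3\,1\,4\,5)=(1\,4\,5\,2\,3)$. The only power of $x$ sending $1$ to $4$ is $x^3=(1\,4\,2\,5\,3)$, so $x^h\notin\langle x\rangle$. Thus $\langle x,x^h\rangle$ has more than one Sylow $5$-subgroup, hence at least $6$. All of $A_5$ has only $6$, so the number is $6$, the order is divisible by $30$, and $\langle x,x^h\rangle=A_5$. By contrast $A_6$ is not psm: it contains $A_5$, and both have prime set $\{2,3,5\}$.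

*Quotients.* If $G$ is psm and $K\trianglelefteq G$, then $G/K$ is psm. Indeed, if $K\le H\le G$ and $\pi(H/K)=\pi(G/K)$, then $\pi(H)=\pi(H/K)\cup\pi(K)=\pi(G)$, so $H=G$. Subgroups need not be psm: $V_4<A_4$.

## Chief factors, almost simple groups, and the quoted theorems

**Chief factors.** A chief factor of $G$ is a quotient $K/J$ with $J<K$ normal in $G$ and no normal subgroup of $G$ strictly between them; equivalently $K/J$ is a minimal normal subgroup of $G/J$. For $S_4$, the chain $1<V_4<A_4<S_4$ has chief factors of order $4,3,2$. A minimal normal subgroup is either elementary abelian or a direct product $T_1\times\dots\times T_k$ of isomorphic nonabelian simple groups. In the second case the $T_i$ are the minimal normal subgroups of the product, so $G$ permutes them, and transitively by minimality.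

**Almost simple groups.** A group $X$ is almost simple with socle $T$ if $T$ is nonabelian simple and $\mathrm{Inn}(T)\le X\le\mathrm{Aut}(T)$, where $T$ is identified with $\mathrm{Inn}(T)$. If a chief factor $K/J$ is isomorphic to such a $T$, then $X=G/C_G(K/J)$ acts faithfully on $K/J$ and the image of $K$ is $\mathrm{Inn}(T)$. So $X$ is almost simple, and
$$G/(K\,C_G(K/J))\cong X/T. \tag{1}$$
Hypothesis (ii) says that $X/T$ is cyclic. For $G=S_5$, $K=A_5$, $J=1$ the quotient is $C_2$ and (ii) holds. For $G=\mathrm{Aut}(A_6)$, $K=A_6$, $J=1$ the quotient is $\mathrm{Out}(A_6)\cong C_2\times C_2$ and (ii) fails.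

**Supplements.** A subgroup $H$ with $HN=G$ is a supplement to $N$; it is a complement if also $H\cap N=1$. Hypothesis (i) speaks only about supplements. The Frattini subgroup $\Phi(G)$ is the intersection of the maximal subgroups; if $H\,\Phi(G)=G$ then $H=G$.

Besides the Schur–Zassenhaus theorem and Hall's theorem on soluble groups, we quote the following. Write $d(A)$ for the least number of generators of $A$.

* **[Ga]** (Gaschütz, Math. Nachr. 14 (1955)). If $A$ is $d$-generated, $M\trianglelefteq A$ and $A=\langle a_1,\dots,a_d\rangle M$, then there are $m_i\in M$ with $A=\langle a_1m_1,\dots,a_dm_d\rangle$.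
* **[DL]** (Dalla Volta–Lucchini, J. Algebra 178 (1995)). If $A$ is almost simple with socle $T$, then $d(A)=\max(2,d(A/T))$.
* **[BGH]** (Burness–Guralnick–Harper, *The spread of a finite group*, Ann. of Math. 193 (2021)). Let $X$ be almost simple with socle $T$, with $X/T$ cyclic and $X\not\cong S_6$. Then $X$ has positive uniform spread: there is a conjugacy class $C$ of $X$ such that for each $1\ne y\in X$ some $z\in C$ satisfies $\langle y,z\rangle=X$.
* **[GLS]** (Gorenstein–Lyons–Solomon, *The Classification of the Finite Simple Groups*, No. 3, Thm 2.5.12). The structure of $\mathrm{Out}(T)$ for simple groups of Lie type, recalled when we use it.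
* The Schreier conjecture, a consequence of the classification: $\mathrm{Out}(T)$ is soluble for $T$ simple.
* Every prime dividing the order of the Schur multiplier of a group divides the order of the group.

To see what uniform spread means, take $X=A_5$ and let $C$ be one of the two classes of $5$-cycles. We saw that a subgroup with more than one Sylow $5$-subgroup is $A_5$. So a proper subgroup containing a $5$-cycle $z$ lies in the normaliser of $\langle z\rangle$, which is dihedral of order $60/6=10$. There are six such normalisers. A $5$-cycle lies in exactly one of them and a $3$-cycle in none. The $15$ involutions form one class, and the six normalisers contain $6\cdot5=30$ involutions counted with repetition, so each involution lies in exactly two. So for every $y\ne1$ there is a Sylow $5$-subgroup $P$ with $y\notin N(P)$. Each Sylow $5$-subgroup contains elements of both classes of $5$-cycles, so we may take $z\in C\cap P$, and $\langle y,z\rangle=A_5$.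

## Lifting through $G/L$: where conjugacy is lost

A sensible person proceeds by induction. Let $L$ be a minimal normal subgroup of the psm group $G$. The quotient $G/L$ is psm, so by induction $G=\langle a,a^g\rangle L$ for some $a,g$. It remains to lift these generators from $G/L$ to $G$, and [Ga] is the theorem about lifting generators. If we know that $d(G)\le2$, it gives $m_1,m_2\in L$ with $G=\langle am_1,a^gm_2\rangle$.

Here the approach stops. Nothing makes $am_1$ and $a^gm_2$ conjugate. For $G=L=A_5$ and $a=g=1$, the lifted pair could be $(1\,2)(3\,4)$ and $(1\,3\,5)$: their product is $(1\,2\,3\,4\,5)$, so they generate a subgroup of order divisible by $30$, which is $A_5$, but their orders are $2$ and $3$. This is not just a bad choice of lift. In $C_p\times C_p$ with $L$ of order $p$, Gaschütz's theorem does lift the pair $(aL,aL)$ to a generating pair, and no such lift is a pair of conjugates. So hypotheses on generation alone are not enough, and the prime spectrum has to enter at the lifting step.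

What we may vary is $x\in aL$ and $h\in gL$. For any such choice put $H=\langle x,x^h\rangle$. Then $x^h\in a^gL$, and therefore
$$HL=\langle a,a^g\rangle L=G. \tag{2}$$
So $H$ is automatically a supplement to $L$, and $\pi(H)\supseteq\pi(G/L)$. By (i), to conclude that $H=G$ we do not have to show that $H$ contains $L$. It is enough to show that $|H|$ is divisible by the primes dividing $|L|$. If $L$ is a $p$-group, that is one prime. If $L=T_1\times\dots\times T_k$ with all $T_i\cong T$, the primes of one single factor suffice. So we may look at the subgroup of $H$ normalising one $T_i$ and ask only that it induce all inner automorphisms of that $T_i$. This local question has enough freedom to be answered with conjugate generators.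

## Prescribing cosets in $\mathrm{Aut}(T)$

**Lemma 1.** Let $T$ be nonabelian simple and $\alpha,\beta\in\mathrm{Aut}(T)$. There are $u\in\alpha\,\mathrm{Inn}(T)$ and $v\in\beta\,\mathrm{Inn}(T)$ with $\mathrm{Inn}(T)\le\langle u,v\rangle$.

This lemma will be used when two elements acting on one factor $T_i$ can be varied independently; they need not be conjugate there.

*Proof.* Put $A=\langle\mathrm{Inn}(T),\alpha,\beta\rangle$. It is almost simple and $d(A/\mathrm{Inn}(T))\le2$, so $d(A)=2$ by [DL]. Since $A=\langle\alpha,\beta\rangle\,\mathrm{Inn}(T)$, [Ga] with $d=2$ and $M=\mathrm{Inn}(T)$ gives $u\in\alpha\,\mathrm{Inn}(T)$ and $v\in\beta\,\mathrm{Inn}(T)$ with $\langle u,v\rangle=A\ge\mathrm{Inn}(T)$. $\square$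

**Lemma 2.** Let $X$ be almost simple with socle $T$ and $X/T$ cyclic. Let $\bar a,\bar g\in X$ with $X/T=\langle\bar aT\rangle$. There are $v\in\bar aT$ and $w\in\bar gT$ with $X=\langle v,v^w\rangle$.

This lemma is for the case where $L$ is itself simple and there is no room for independent choices: conjugate generators must be found inside $X$, in prescribed cosets.

*Proof.*

**Step 1: some pair of conjugate generators.** We first ignore the cosets and find $v_0,w_0\in X$ with $X=\langle v_0,v_0^{w_0}\rangle$.

Suppose $X\not\cong S_6$, and take the class $C$ from [BGH]. Here $C\ne\{1\}$: otherwise $X=\langle y,1\rangle$ would be cyclic. Choose $v_0\in C$ and apply the property of $C$ with $y=v_0\ne1$. Some $z\in C$ satisfies $\langle v_0,z\rangle=X$, and $z=v_0^{w_0}$ for some $w_0\in X$.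

Suppose $X=S_6$. Let $v_0=(1\,2\,3\,4)$ and $y=(1\,5\,2\,6)$, which are conjugate in $S_6$, and let $D=\langle v_0,y\rangle$. We have $y^2=(1\,2)(5\,6)$, and, applying $v_0$ first, $v_0y^2=(2\,3\,4)(5\,6)$. Its cube is $(5\,6)$, so $(5\,6)\in D$. Since $y$ sends $5\mapsto2$ and $6\mapsto1$, conjugation by $y$ gives $(1\,2)\in D$. Conjugating by powers of $v_0$ gives $(2\,3),(3\,4)\in D$. Since $y$ sends $2\mapsto 6$ and fixes $3$, conjugating $(2\,3)$ by $y$ gives $(3\,6)\in D$. The transpositions $(1\,2),(2\,3),(3\,4),(3\,6),(5\,6)$ are the edges of a connected graph on $\{1,\dots,6\}$, so they generate $S_6$, and $D=S_6$.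

**Step 2: moving $v_0$ into the coset $\bar aT$.** The group $X/T$ is abelian, so $v_0T=v_0^{w_0}T$, and hence $v_0T$ generates $X/T$. Since $\bar aT$ is also a generator, $\bar aT=v_0^jT$ with $j$ coprime to $|X/T|$. The map $(\mathbb Z/|X|)^*\to(\mathbb Z/|X/T|)^*$ is onto, so we may choose $j$ coprime to $|X|$. Put $v=v_0^j\in\bar aT$. As $j$ is coprime to the order of $v_0$, we have $\langle v\rangle=\langle v_0\rangle$, and likewise $\langle v^{w_0}\rangle=\langle v_0^{w_0}\rangle$. So $X=\langle v,v^{w_0}\rangle$.

**Step 3: moving $w_0$ into the coset $\bar gT$.** We use that a conjugating element may be multiplied on the left by powers of $v$. Since $X=\langle v\rangle T$, write $w_0=v^st$ with $t\in T$, and choose $i$ with $\bar g\in v^iT$. Put $w=v^it\in\bar gT$. Then $v^w=v^t=v^{w_0}$, so $X=\langle v,v^w\rangle$. $\square$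

## Theorem B reduces to a minimal normal subgroup

**Step: induction on $|N|$.** The purpose is to replace $N$ by a minimal normal subgroup of $G$. If $N=1$, take $x=a$ and $h=g$. Let $N\ne1$, and let $L\le N$ be a minimal normal subgroup of $G$.

Hypotheses (i) and (ii) hold for $N/L$ in $G/L$. For (i), let $(H/L)(N/L)=G/L$ and $\pi(H/L)=\pi(G/L)$. Then $HN=G$ and $\pi(H)=\pi(H/L)\cup\pi(L)=\pi(G)$, so $H=G$. For (ii), a chief factor of $G/L$ inside $N/L$ is $(K/L)/(J/L)$ for a chief factor $K/J$ of $G$ with $L\le J<K\le N$. It is isomorphic to $K/J$ with the same action of $G$, so the quotient in (ii) is the same up to isomorphism.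

By induction, applied to the images of $a$ and $g$ in $G/L$, there are $a_1\in aN$ and $g_1\in gN$ with $G=\langle a_1,a_1^{g_1}\rangle L$.

Hypotheses (i) and (ii) hold for $L$ in $G$ as well: $HL=G$ implies $HN=G$, and a chief factor inside $L$ is inside $N$. If we find $x\in a_1L$ and $h\in g_1L$ with $G=\langle x,x^h\rangle$, then $x\in aN$ and $h\in gN$, as wanted. Renaming $a_1,g_1$ as $a,g$, we have the following task.

Let $L$ be a minimal normal subgroup of $G$, let (i) and (ii) hold with $N=L$, and let $G=\langle a,a^g\rangle L$. Then
$$\text{find } x\in aL,\ h\in gL \text{ with } G=\langle x,x^h\rangle. \tag{3}$$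
By (2), every $H=\langle x,x^h\rangle$ with $x\in aL$, $h\in gL$ satisfies $HL=G$. Task (3) depends only on the cosets $aL$ and $gL$.

## Abelian $L$: one prime, and complements

Let $L$ be an elementary abelian $p$-group.

**Step 1: proper supplements are complements of order prime to $p$.** This turns (3) into the task of producing the prime $p$, or of escaping all complements. If $L\le\Phi(G)$, then $\langle a,a^g\rangle L=G$ gives $\langle a,a^g\rangle=G$, and we are done with $x=a$, $h=g$. Otherwise there is a maximal subgroup $M\not\ge L$, and $ML=G$.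

Let $H$ be any proper subgroup with $HL=G$. The group $H\cap L$ is normalised by $H$, and also by $L$ because $L$ is abelian; so it is normal in $G$. It is not $L$, since $H\ge L$ would give $H=HL=G$. By minimality $H\cap L=1$, so $H$ is a complement and $\pi(G)=\pi(H)\cup\{p\}$. By (i), $\pi(H)\ne\pi(G)$. Hence
$$H<G,\ HL=G\quad\Longrightarrow\quad H\cap L=1\ \text{ and }\ p\nmid|H|. \tag{4}$$
This applies to $M$. Since $G=ML$, each coset of $L$ meets $M$; replacing $a$ and $g$ within their cosets, we may assume $a,g\in M$. As $M\cap L=1$, for $b\in M$ we have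
$$M\cap bL=\{b\}. \tag{5}$$
Let $C=C_L(a)$.

**Step 2: the case $C\ne1$.** Here we can force $p$ to divide the order of $x$. Choose $1\ne c\in C$ and put $x=ac$, $h=g$. The order of $a\in M$ is prime to $p$, the order of $c$ is $p$, and $a$ and $c$ commute. So $p$ divides the order of $x$, hence the order of $\langle x,x^g\rangle$. By (4), $\langle x,x^g\rangle=G$.

**Step 3: the case $C=1$.** Here we keep $x=a$ and vary $h$, and show that the groups obtained cannot all be complements. Suppose $K_n=\langle a,a^{gn}\rangle\ne G$ for every $n\in L$. By (4) each $K_n$ is a complement to $L$, and so is $M$. Since $p\nmid|G:L|$, Schur–Zassenhaus says that $K_n$ is conjugate to $M$. As $G=ML$, we have $K_n=M^m$ for some $m\in L$. Now $a\in M^m$, so $mam^{-1}\in M$; also $mam^{-1}\in aL$, so $mam^{-1}=a$ by (5). Thus $m\in C=1$ and $K_n=M$.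

Consequently $a^{gn}\in M\cap a^gL$. Since $a^g\in M$, (5) gives $a^{gn}=a^g$. This holds for all $n\in L$, so $L$ centralises $a^g$, and
$$L=C_L(a^g)=C_L(a)^g=C^g=1,$$
a contradiction. So for some $n\in L$ the choice $x=a$, $h=gn$ solves (3).

Both cases occur in small groups. In $C_6$ with $L$ of order $3$ and $a$ of order $2$, we have $C=L$, and $x=ac$ has order $6$. In $S_3$ with $L=A_3$, $a=(1\,2)$, $g=1$, we have $C=1$, and any $1\ne n\in L$ gives $\langle a,a^n\rangle=S_3$.

## Nonabelian $L$: tests on orders

Let $L=T_1\times\dots\times T_k$ with all $T_i\cong T$ nonabelian simple. We record two tests for a subgroup $H\le G$ to be all of $G$.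
$$HL=G\ \text{ and }\ \pi(T)\subseteq\pi(H)\quad\Longrightarrow\quad H=G. \tag{6}$$
Indeed $G/L$ is a quotient of $H$, so $\pi(H)\supseteq\pi(G/L)\cup\pi(T)=\pi(G)$, and (i) applies.
$$HL=G\ \text{ and, for some } i,\ \text{the image of } N_H(T_i) \text{ in } \mathrm{Aut}(T_i) \text{ contains } \mathrm{Inn}(T_i)\quad\Longrightarrow\quad H=G. \tag{7}$$
Indeed $|T|$ then divides $|H|$, and (6) applies.

**Step: the case $k=1$.** Here $L=T$ is simple; this is the only place where (ii) is used. Let $X$ be the image of $G$ in $\mathrm{Aut}(T)$, with $T$ identified with $\mathrm{Inn}(T)\le X$. By (1) and hypothesis (ii) for the chief factor $L/1$, the group $X/T\cong G/(L\,C_G(L))$ is cyclic. It is generated by the images of $a$ and $a^g$, since $G=\langle a,a^g\rangle L$, and these images coincide because $X/T$ is abelian. So the image $\bar a$ of $a$ satisfies $X/T=\langle\bar aT\rangle$. Lemma 2 gives $v\in\bar aT$ and $w\in\bar gT$ with $X=\langle v,v^w\rangle$. The cosets $aL$ and $gL$ map onto $\bar aT$ and $\bar gT$, so choose $x\in aL$ and $h\in gL$ mapping to $v$ and $w$. The image of $\langle x,x^h\rangle$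 in $\mathrm{Aut}(T)$ is $X\ge\mathrm{Inn}(T)$, and $\langle x,x^h\rangle=G$ by (7).

(The case $X\cong S_6$ in fact never arises here. The preimage $H$ in $G$ of a point stabiliser $S_5$ contains $C_G(L)$. Since $S_5A_6=S_6$, it satisfies $HL=G$. Also $\pi(S_5)=\pi(A_6)\subseteq\pi(H)$, so (6) would give $H=G$, which is false.)

## Several simple factors: cycle products

Let $k\ge2$. The group $G$ permutes $\Omega=\{1,\dots,k\}$ transitively by $T_i^\gamma=T_{i^\gamma}$, and $L$ acts trivially on $\Omega$. Let $\sigma$ and $\tau$ be the permutations induced by $a$ and $a^g$. They depend only on $aL$ and $gL$. Since $G=\langle a,a^g\rangle L$, the group $\langle\sigma,\tau\rangle$ is transitive. As permutations, $\tau=\sigma^g$.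

**Step 1: coordinates.** We describe the freedom in choosing $x\in aL$. For $\gamma\in G$ let $\gamma_i:T_i\to T_{i^\gamma}$ be conjugation by $\gamma$. From $t^{\gamma\delta}=(t^\gamma)^\delta$ we get
$$(\gamma\delta)_i=\gamma_i\,\delta_{i^\gamma}. \tag{8}$$
For $n\in L$ write $n=\prod n_i$ with $n_i\in T_i$. On $T_r$ the element $n$ acts as $\mathrm{inn}(n_r)$, so
$$(\gamma n)_i=\gamma_i\,\mathrm{inn}(n_{i^\gamma}). \tag{9}$$
Two consequences follow. First, the coset $\gamma_i\,\mathrm{Inn}(T_{i^\gamma})$ depends only on $\gamma L$. Second, let $x=an$ run over $aL$; then $x_i=a_i\,\mathrm{inn}(n_{i^\sigma})$, and the indices $i^\sigma$ are distinct for distinct $i$. So the maps $x_1,\dots,x_k$ take, independently of one another, all values in the cosets $a_i\,\mathrm{Inn}(T_{i^\sigma})$.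

**Step 2: cycle products take every value in a coset.** This tells us what powers of $x$ can do on one factor. Let $i\in\Omega$ lie in a $\sigma$-orbit $c$ of length $l$. Then $x^l$ normalises $T_i$, and by (8)
$$(x^l)_i=x_i\,x_{i^\sigma}\cdots x_{i^{\sigma^{l-1}}}, \tag{10}$$
which involves only the maps $x_r$ with $r\in c$, each once. Since $x^l\in a^lL$, this value lies in $(a^l)_i\,\mathrm{Inn}(T_i)$. It takes every value in that coset, even if all factors except $x_i$ are kept fixed: writing $(x^l)_i=x_iy$ with $y:T_{i^\sigma}\to T_i$ an isomorphism, $x_iy$ runs over $a_i\,\mathrm{Inn}(T_{i^\sigma})\,y=a_iy\,\mathrm{Inn}(T_i)$, a full coset of $\mathrm{Inn}(T_i)$.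

The natural plan is now to fix $h=g$, to find two elements of $\langle x,x^g\rangle$ that normalise the same $T_i$, one a power of $x$ and one a power of $x^g$, and to choose their actions by Lemma 1. The plan works when the two powers depend on different maps $x_r$.

**Step 3, Case (I): some $i\in\Omega$ does not lie in the $\sigma$-orbit $c'$ of $j:=i^{g^{-1}}$.** Here the plan works. Let $c$ be the $\sigma$-orbit of $i$, so $c\cap c'=\emptyset$. Put $l=|c|$, $m=|c'|$ and $h=g$.

By Step 2, $(x^l)_i$ takes every value in $\alpha\,\mathrm{Inn}(T_i)$, where $\alpha=(a^l)_i$, and it involves only the $x_r$ with $r\in c$.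

The element $(x^g)^m=(x^m)^g=g^{-1}x^mg$ maps $T_i$ to $T_j$ by $g^{-1}$, then $T_j$ to itself by $x^m$, then $T_j$ back to $T_i$ by $g$. So it normalises $T_i$ and acts on it as $g_j^{-1}\,(x^m)_j\,g_j$, where $g_j:T_j\to T_i$. By Step 2, $(x^m)_j$ takes every value in $(a^m)_j\,\mathrm{Inn}(T_j)$ and involves only the $x_r$ with $r\in c'$. Conjugating by $g_j$, the action of $(x^g)^m$ on $T_i$ takes every value in $\beta\,\mathrm{Inn}(T_i)$, where $\beta=((a^g)^m)_i$.

As $c\cap c'=\emptyset$, the two values can be prescribed independently. Take $u\in\alpha\,\mathrm{Inn}(T_i)$ and $v\in\beta\,\mathrm{Inn}(T_i)$ from Lemma 1, and choose $x\in aL$ such that $x^l$ acts on $T_i$ as $u$ and $(x^g)^m$ acts as $v$. Both elements lie in $N_H(T_i)$ for $H=\langle x,x^g\rangle$, so $H=G$ by (7).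

For instance, let $k=3$, let $\sigma=(1\,2)$ and let $g$ induce $(1\,2\,3)$, so that $\tau=(2\,3)$. For $i=3$ we get $j=2$, $c=\{3\}$ and $c'=\{1,2\}$. On $T_3$, the element $x$ acts as $x_3$ and $(x^g)^2$ acts as $g_2^{-1}x_2x_1g_2$. No map occurs in both.

**Step 4, Case (II): every $i\in\Omega$ lies in the $\sigma$-orbit of $i^{g^{-1}}$.** We first see what this means, and why the plan breaks. Let $c$ be a $\sigma$-orbit. For $i\in c$ the point $i^{g^{-1}}$ is in the same $\sigma$-orbit as $i$, so $c^{g^{-1}}=c$. Thus $c$ is invariant under $\sigma$ and $g$, hence under $\tau=\sigma^g$. By transitivity of $\langle\sigma,\tau\rangle$ we get $c=\Omega$, so $\sigma$ and its conjugate $\tau$ are $k$-cycles. For every $i$ the cycle products of $x$ and of $x^g$ on $T_i$ now both involve all the maps $x_1,\dots,x_k$, and we can no longer prescribe them independently. If $g=1$, for example, then $x^g=x$ and $\langle x,x^g\rangle$ is cyclic for every $x$. So $h$ has to vary too, and we use an element of $H$ other than a power of a generator.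

Since $k\ge2$, $j:=1^\tau\ne1$. Choose $r$ with $1^{\sigma^r}=j$.

*First element.* By Step 2, $x^k$ normalises $T_1$, and $(x^k)_1$ takes every value in $\alpha\,\mathrm{Inn}(T_1)$ as $x$ runs over $aL$, where $\alpha=(a^k)_1$.

*Second element.* Fix $x\in aL$ and let $h=gn$ with $n\in T_j\le L$. Then $x^h=n^{-1}x^gn$. Since $j\ne1$, the element $n$ centralises $T_1$. Since $x^g\in a^gL$ induces $\tau$, it maps $T_1$ to $T_j$. By (8),
$$(x^h)_1=(n^{-1}x^gn)_1=(x^g)_1\,\mathrm{inn}(n). \tag{11}$$
The element $x^r(x^h)^{-1}\in\langle x,x^h\rangle$ maps $T_1$ to $T_j$ by $x^r$ and back to $T_1$ by $(x^h)^{-1}$. So it normalises $T_1$ and acts on it as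
$$(x^r)_1\,\mathrm{inn}(n)^{-1}\,(x^g)_1^{-1}. \tag{12}$$
As $n$ runs over $T_j$, this runs over $(x^r)_1\,\mathrm{Inn}(T_j)\,(x^g)_1^{-1}=(x^r)_1(x^g)_1^{-1}\,\mathrm{Inn}(T_1)$, a full coset of $\mathrm{Inn}(T_1)$. This coset does not depend on the choice of $x\in aL$: by (9) it depends only on the coset of $x^r(x^g)^{-1}$ modulo $L$, which is $a^r(a^g)^{-1}L$. So it equals $\beta\,\mathrm{Inn}(T_1)$ with $\beta=(a^r(a^g)^{-1})_1$.

*Choice.* Because $\alpha\,\mathrm{Inn}(T_1)$ and $\beta\,\mathrm{Inn}(T_1)$ are known before $x$ and $n$ are chosen, we may take $u\in\alpha\,\mathrm{Inn}(T_1)$ and $v\in\beta\,\mathrm{Inn}(T_1)$ from Lemma 1. Choose $x\in aL$ with $(x^k)_1=u$. With this $x$ fixed, choose $n\in T_j$ such that $x^r(x^h)^{-1}$ acts on $T_1$ as $v$. Varying $n$ does not disturb $u$. For $H=\langle x,x^h\rangle$, the image of $N_H(T_1)$ in $\mathrm{Aut}(T_1)$ contains $\langle u,v\rangle\ge\mathrm{Inn}(T_1)$, and $H=G$ by (7). Since $h=gn\in gL$, task (3) is solved in all cases, and Theorem B is proved. $\square$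

## Case (II) computed in $(A_5\times A_5)\rtimes C_4$

This example shows that hypothesis (i) can hold for a group that is not psm, and makes Case (II) explicit. In $(S_5\times S_5)\rtimes\langle\theta\rangle$, where $\theta$ has order $2$ and $(u,v)^\theta=(v,u)$, let $L=A_5\times A_5$, $s=(1\,2)$, $a=(s,1)\theta$ and $G=L\langle a\rangle$. We have $a^2=(s,s)\notin L$ and $a^4=1$, so $G=L\rtimes C_4$. As $a$ swaps the two factors, $L$ is a minimal normal subgroup of $G$. The group $G$ is not psm, since the first factor $T_1\cong A_5$ has $\pi(T_1)=\{2,3,5\}=\pi(G)$.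

Hypothesis (ii) holds vacuously for $N=L$: the only chief factor inside $L$ is $L/1$, which is not simple.

Hypothesis (i) holds for $N=L$. Let $HL=G$ and $\pi(H)=\{2,3,5\}$. Then $H$ contains an element $b\in aL$. For $n_1,n_2\in A_5$ we have $a(n_1,n_2)=(sn_2,n_1)\theta$, so $b=(u,v)\theta$ with $u$ odd and $v$ even. Let $D=H\cap L$; as $H/D\cong C_4$, $15$ divides $|D|$. Let $R_1,R_2\le A_5$ be the projections of $D$. Since $b$ normalises $D$ and swaps the factors, $R_1\cong R_2$. From $D\le R_1\times R_2$ it follows that $15$ divides $|R_1|$. A subgroup of $A_5$ of order $15$ would be cyclic, and $A_5$ has no element of order $15$; order $30$ is excluded as before. So $R_1=R_2=A_5$. By Goursat's lemma either $D=L$, and then $H=HL=G$, or $D=\{(t,t^f):t\in A_5\}$ for some $f\in S_5=\mathrm{Aut}(A_5)$. In the second case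
$$(t,t^f)^b=(t^u,t^{fv})^\theta=(t^{fv},t^u)\in D,$$
so $t^u=t^{fvf}$ for all $t\in A_5$, and $u=fvf$ because $C_{S_5}(A_5)=1$. Then $u$ and $v$ have the same sign, a contradiction.

So Theorem B applies with $N=L$ and $g=1$, as $G=\langle a\rangle L$. Here $k=2$, $\sigma=\tau=(1\,2)$ on $\Omega$, so $j=2$ and $r=1$, and we are in Case (II). For $x=(u,v)\theta\in aL$ and $h=(1,n)$ we compute
$$x^2=(uv,vu),\qquad x(x^h)^{-1}=x\,h^{-1}x^{-1}h=(un^{-1}u^{-1},\,n).$$
On $T_1$ these act as $uv$, which can be any odd permutation, and as $un^{-1}u^{-1}$, which can be any even one. Take $x=a$, so $u=(1\,2)$ and $v=1$, and choose $n$ with $un^{-1}u^{-1}=(1\,2\,3\,4\,5)$. The permutations $(1\,2)$ and $(1\,2\,3\,4\,5)$ generate $S_5$. By (7), $G=\langle a,a^{(1,n)}\rangle$.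

## Outer automorphisms of coprime order: Theorems C and A

Let $G$ be psm. Condition (i) holds for every $N\trianglelefteq G$, since it asks less than the definition of psm. It remains to prove (ii), and then to draw the consequences.

**Step 1: reduction to an almost simple psm group.** The purpose is to turn (ii) into a statement about $\mathrm{Out}(T)$. Let $K/J$ be a chief factor isomorphic to a nonabelian simple group $T$, and let $X=G/C_G(K/J)$, an almost simple group with socle $T$. By (1), we must show that $X/T$ is cyclic. As a quotient of $G$, the group $X$ is psm.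

**Step 2: $|X/T|$ is coprime to $|T|$.** Here minimality is used. By the Schreier conjecture $X/T$ is soluble. Let $\rho=\pi(X)\setminus\pi(T)$, and let $Y/T$ be a Hall $\rho$-subgroup of $X/T$, which exists by Hall's theorem. Every prime in $\rho$ divides $|X/T|$, hence $|Y/T|$. So $\pi(Y)=\pi(T)\cup\rho=\pi(X)$, and $Y=X$ because $X$ is psm. Thus $X/T$ is a $\rho$-group, and no prime of $\rho$ divides $|T|$.

**Step 3: $X/T$ is cyclic.** We go through the simple groups. Recall that $2$ divides $|T|$, by the Feit–Thompson theorem.

If $T$ is alternating, sporadic or the Tits group, then $\mathrm{Out}(T)$ is a $2$-group, so $X=T$ by Step 2.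

Otherwise $T$ is of Lie type, $T=K_u/Z(K_u)$ with $K_u$ the universal version, a perfect group. By [GLS], $\mathrm{Outdiag}(T)\trianglelefteq\mathrm{Out}(T)$, $|\mathrm{Outdiag}(T)|=|Z(K_u)|$ and $\mathrm{Out}(T)/\mathrm{Outdiag}(T)\cong\Phi\Gamma$. Here $\Phi\Gamma$ is either cyclic, or $\Phi\times\Gamma$ with $\Phi$ cyclic and $\Gamma$ of order $1$, $2$ or $6$, the order $6$ occurring only for $T=D_4(q)$. (In this paragraph $\Phi$ is the group of field automorphisms, not a Frattini subgroup.)

The group $K_u$ is a perfect central extension of $T$, so $Z(K_u)$ is a quotient of the Schur multiplier of $T$. Hence all primes dividing $|\mathrm{Outdiag}(T)|$ divide $|T|$. By Step 2, $X/T\cap\mathrm{Outdiag}(T)=1$, and $X/T$ embeds in $\Phi\Gamma$. If $\Phi\Gamma$ is cyclic, so is $X/T$. If $\Phi\Gamma=\Phi\times\Gamma$, then every prime dividing $|\Gamma|$ divides $|T|$, because $2\mid|T|$ always and $6\mid|D_4(q)|$. So $|X/T|$ is coprime to $|\Gamma|$, the projection of $X/T$ to $\Gamma$ is trivial, and $X/T$ embeds in the cyclic group $\Phi$. In all cases $X/T$ is cyclic, and (ii) holds.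

**Step 4: the lifting assertion and Theorem A.** Conditions (i) and (ii) hold for every $N\trianglelefteq G$, so Theorem B applies to every $N$. If $(\bar a,\bar a^{\bar g})$ generates $G/N$, then $G=\langle a,a^g\rangle N$, and Theorem B provides $x\in aN$ and $h\in gN$ with $G=\langle x,x^h\rangle$. For $N=G$ and $a=g=1$ the hypothesis $G=\langle a,a^g\rangle N$ is trivial, and we get $x,h\in G$ with $G=\langle x,x^h\rangle$. This proves Theorem A.

**Step 5: the cosets of $G'$.** We determine which cosets of $G'$ contain an element that generates $G$ together with a conjugate. The quotient $G/G'$ is an abelian psm group, hence cyclic of squarefree order, as computed at the start. If $x\in cG'$ and $G=\langle x,x^t\rangle$, then $xG'=x^tG'$, because $G/G'$ is abelian, so $cG'=xG'$ generates $G/G'$. Conversely, let $cG'$ generate $G/G'$. Then $G=\langle c,c^1\rangle G'$, and Theorem B with $N=G'$, $a=c$, $g=1$ gives $x\in cG'$ and $h\in G'$ with $G=\langle x,x^h\rangle$. So $t=h$ can be taken in $G'$, and Theorem C is proved. $\square$
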